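\title{Uniqueness of entropy weak solutions of the Burgers--Hilbert equation in $L^2$}

\begin{abstract}
We prove that entropy weak solutions of the Burgers--Hilbert equation $u_t+(u^2/2)_x=\mathbf H[u]$ are unique for every initial datum in $L^2(\mathbb R)$ and on every time interval, with no assumption on the total variation and no $L^\infty$ bound. Kruzhkov's method gives a weighted $L^1$ inequality for the difference of two solutions. On the spatial scale $R$ the transport term costs $O(1/R)$ and the Hilbert transform costs a factor $\log R$; a scale that decreases in time closes the estimate. The proof gives a quantitative stability estimate of H\"older type in $L^1_{\mathrm{loc}}$ and extends to fluxes of quadratic growth and a class of singular sources. We also show that Lipschitz dependence on the data in $L^1$ fails.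
\end{abstract}

\section{Introduction}

\subsection{The problem}

We consider the Cauchy problem for the Burgers--Hilbert equation
\begin{equation}\label{eq:BH}
u_t+\Big(\frac{u^2}{2}\Big)_x=\mathbf H[u],\qquad u(0,\cdot)=\bar u\in L^2(\mathbb R),
\end{equation}
where
\[
\mathbf H[g](x)=\lim_{\varepsilon\to0^+}\frac1\pi\int_{|y|>\varepsilon}\frac{g(x-y)}{y}\,dy
\]
is the Hilbert transform, a linear isometry of $L^2(\mathbb R)$ onto itself. We also write $\mathbf Hg$. Throughout, $\|\cdot\|$ is the norm of $L^2(\mathbb R)$, $\log$ is the natural logarithm, and $\operatorname{sign}(0)=0$.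

\begin{definition}\label{def:sol}
Let $T>0$. An \emph{entropy weak solution} of \eqref{eq:BH} on $[0,T]$ is a function $u=u(t,x)$ such that $t\mapsto u(t,\cdot)$ is continuous from $[0,T]$ into $L^2(\mathbb R)$, $u(0,\cdot)=\bar u$, and for every $k\in\mathbb R$ and every $0\le\varphi\in C^1_c((0,T)\times\mathbb R)$
\begin{equation}\label{eq:entropy}
\int_0^T\!\!\int_{\mathbb R}\Big(|u-k|\,\varphi_t+\operatorname{sign}(u-k)\,\frac{u^2-k^2}{2}\,\varphi_x+\operatorname{sign}(u-k)\,\mathbf H[u]\,\varphi\Big)\,dx\,dt\ge0 .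
\end{equation}
\end{definition}

Inequality \eqref{eq:entropy} says that the distance $|u-k|$ from $u$ to each constant satisfies, in the sense of distributions, $|u-k|_t+\big(\operatorname{sign}(u-k)\frac{u^2-k^2}2\big)_x\le\operatorname{sign}(u-k)\mathbf H[u]$. This is what one obtains by formally multiplying the equation by $\operatorname{sign}(u-k)$, with an inequality sign that allows for dissipation at shocks. The space $L^2$ is the natural one: it makes $u^2$ and $\mathbf H[u]$ locally integrable, so that \eqref{eq:entropy} has a meaning, and the $L^2$ norm of a solution does not increase (Lemma~\ref{lem:energy}).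

The following results are known; we state them informally.
\begin{itemize}
\item[(a)] For every $\bar u\in L^2(\mathbb R)$ and $T>0$ an entropy weak solution on $[0,T]$ exists, and it satisfies $u(t,\cdot)\in L^2\cap L^\infty$ for $t>0$.
\item[(b)] For the spatially $2\pi$-periodic problem, two entropy weak solutions with the same datum coincide on $[0,T]$ provided their total variation over one period remains uniformly bounded for $t\in[0,T]$.
\item[(c)] There are Lipschitz continuous maps $G:L^2(\mathbb R)\to L^2(\mathbb R)$, such that every $G[u]$ has uniformly bounded total variation and bounded support, for which the Cauchy problem $u_t+(u^2/2)_x=G[u]$, $u(0,\cdot)=\bar u\in L^2(\mathbb R)$, has multiple solutions.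
\end{itemize}
The question we answer is stated as open in \cite{BH}: ``In general, the question of uniqueness of entropy weak solutions remains open''. Precisely: \emph{for every $\bar u\in L^2(\mathbb R)$ and $T>0$, do any two entropy weak solutions of \eqref{eq:BH} on $[0,T]$ coincide, without an additional assumption such as bounded total variation?}

\subsection{Two norms, neither of which suffices}\label{sec:norms}

Each half of \eqref{eq:BH} is stable in its own norm and unstable in the norm of the other.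

The linear equation $u_t=\mathbf Hu$ is solved by $u(t)=\cos t\,\bar u+\sin t\,\mathbf H\bar u$, because $\mathbf H^2=-I$. This flow is bounded on $L^2$, but not on $L^1$. Indeed, for $\ell>0$ let $a=\ell^{-1}\mathbf 1_{[0,\ell]}$, so that $\|a\|_{L^1}=1$ and $\|a\|=\ell^{-1/2}$. For $x>\ell$ we have $\mathbf Ha(x)=\frac1{\pi\ell}\int_0^\ell\frac{dy}{x-y}\ge\frac1{\pi x}$, and therefore
\begin{equation}\label{eq:log}
\int_\ell^{r}|\mathbf Ha|\,dx\ge\frac1\pi\log\frac r\ell\qquad(r>\ell).
\end{equation}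
The right side is unbounded both as $r\to\infty$ and as $\ell\to0$.

Burgers' equation $u_t+(u^2/2)_x=0$, on the other hand, is adapted to $L^1$, and its flow is not Lipschitz in $L^2$. For $c\in[1,2]$ and $0<t\le\frac12$ the entropy solution with datum $c\,\mathbf 1_{[-1,0]}$ is a rarefaction fan on $[-1,-1+ct]$, equals $c$ on $(-1+ct,ct/2)$, and vanishes elsewhere. The data with $c=1$ and $c=1+\delta$ have $L^2$ distance $\delta$, while the solutions differ by $1+\delta$ on $(t/2,(1+\delta)t/2)$ and so have $L^2$ distance at least $(\delta t/2)^{1/2}$.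

So Gronwall's lemma applies in neither norm, and (c) shows that Lipschitz continuity of the source on $L^2$ does not by itself give uniqueness. This suggests caution. But \eqref{eq:log} also shows how mildly $\mathbf H$ fails on $L^1$ in this example: the loss is the logarithm of a ratio of two scales, and the $L^2$ norm limits how small the inner scale can be. A logarithmic loss is compatible with uniqueness, as for the equation $y'=y\log(1/y)$, none of whose positive solutions leaves from $0$. This second heuristic turns out to be the correct one.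

\subsection{Results}

\begin{theorem}[Uniqueness]\label{thm:uniq}
For every $\bar u\in L^2(\mathbb R)$ and $T>0$, two entropy weak solutions of \eqref{eq:BH} on $[0,T]$ with the same datum $\bar u$ coincide.
\end{theorem}

Consequently every entropy weak solution is the one provided by (a) and inherits its properties; for instance $u(t)\in L^\infty$ for $t>0$. Theorem~\ref{thm:uniq} follows from a stability estimate in a weighted $L^1$ norm. The weight is
\[
\Phi(x)=(1+x^2)^{-3/8},\qquad \Phi_R(x)=\Phi(x/R)\quad(R>0);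
\]
it is comparable to $1$ on $|x|<R$ and belongs to $L^2(\mathbb R)$.

\begin{theorem}[Stability]\label{thm:stab}
There is an absolute constant $C_*$ such that the following holds. Let $u,v$ be entropy weak solutions on $[0,T]$ with data $\bar u,\bar v$. Put $M=\max(\|\bar u\|,\|\bar v\|)$ and $A=M^2+22M$. Let $\rho\ge2^{e^{C_*T}}$ and $R(t)=\rho^{\,e^{-C_*t}}$. Then for all $t\in[0,T]$
\begin{equation}\label{eq:stab}
\int|u-v|(t,x)\,\Phi_{R(t)}(x)\,dx\le\Big(\rho\int|\bar u-\bar v|\,\Phi_\rho\,dx+At\Big)\rho^{-e^{-C_*t}} .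
\end{equation}
Consequently, for all $t\in[0,T]$:
\begin{itemize}
\item[(A)] if $0<\varepsilon=\|\bar u-\bar v\|\le2^{-\frac32e^{C_*T}}$, then with $r(t)=\varepsilon^{-\frac23e^{-C_*t}}$
\[
\int_{|x|<r(t)}|u-v|(t,x)\,dx\le2^{3/8}\big(\|\Phi\|+At\big)\,\varepsilon^{\frac23e^{-C_*t}};
\]
\item[(B)] if $0<\delta=\|\bar u-\bar v\|_{L^1}\le2^{-e^{C_*T}}$, then with $r(t)=\delta^{-e^{-C_*t}}$
\[
\int_{|x|<r(t)}|u-v|(t,x)\,dx\le2^{3/8}(1+At)\,\delta^{\,e^{-C_*t}} .
\]
\end{itemize}
\end{theorem}

The method uses few properties of $\mathbf H$ and of the flux. For a linear operator $K$ on $L^2(\mathbb R)$ and a constant $\kappa$ consider the conditions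
\begin{itemize}
\item[(K1)] $\|Kg\|\le\kappa\|g\|$ for $g\in L^2$;
\item[(K2)] $|\{|Kg|>\lambda\}|\le\kappa\|g\|_{L^1}/\lambda$ for $g\in L^1\cap L^2$ and $\lambda>0$;
\item[(K3)] if $g\in L^2$ vanishes outside a set $Y$ and $\operatorname{dist}(X,Y)>0$, then $|Kg(x)|\le\kappa\int\frac{|g(y)|}{|x-y|}\,dy$ for a.e.\ $x\in X$.
\end{itemize}

\begin{theorem}[General fluxes and sources]\label{thm:gen}
Let $f\in C^1(\mathbb R)$ satisfy $|f'(s)|\le L(1+|s|)$, and let $K_t$, $t\in(0,T)$, be linear operators on $L^2(\mathbb R)$ that satisfy \textup{(K1)--(K3)} for a.e.\ $t$, with one constant $\kappa$. Call $u\in L^\infty(0,T;L^2(\mathbb R))$ a solution of $u_t+f(u)_x=K_t[u]$ with datum $\bar u\in L^2(\mathbb R)$ if $(t,x)\mapsto K_t[u(t)](x)$ is measurable, if \eqref{eq:entropy} holds with $f(u)-f(k)$ in place of $\frac{u^2-k^2}2$ and $K_t[u]$ in place of $\mathbf H[u]$, and if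
\[
\operatorname*{ess\,lim}_{t\to0}\int_{|x|<r}|u(t,x)-\bar u(x)|\,dx=0\qquad\text{for all }r>0 .
\]
Then two solutions $u,v$ with the same datum satisfy $u=v$ a.e.\ in $(0,T)\times\mathbb R$.
\end{theorem}

By (a) and Theorem~\ref{thm:uniq}, equation \eqref{eq:BH} defines a semigroup $S_t:L^2(\mathbb R)\to L^2(\mathbb R)$, $S_t\bar u=u(t)$. Part (B) of Theorem~\ref{thm:stab} has an exponent below $1$ for $t>0$, and some loss is unavoidable.

\begin{theorem}[Failure of Lipschitz dependence]\label{thm:lip}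
For every $t>0$ with $t\notin\pi\mathbb Z$ and all $r,r'>0$,
\[
\sup\Big\{\|S_t\bar u\|_{L^1(-r',r')}\big/\|\bar u\|_{L^1}\;:\;\bar u\in L^1\cap L^2,\ 0<\|\bar u\|\le r\Big\}=\infty .
\]
\end{theorem}

Since $S_t0=0$, for such $t$ the estimate of Theorem~\ref{thm:stab} cannot be improved to a bound of $\|u(t)-v(t)\|_{L^1(-r',r')}$ by $C(t,M)\|\bar u-\bar v\|_{L^1}$.

\subsection{Plan of the proof}

Let $w=u-v$. Kruzhkov's doubling of variables gives $|w|_t+F(u,v)_x\le|\mathbf Hw|$ with a flux $|F(u,v)|\le\frac12(u^2+v^2)$ (Section~\ref{sec:kruzhkov}). Section~\ref{sec:periodic} closes this inequality on the circle, where there is no transport term and no weight, and where the whole mechanism is visible. On the line we integrate against $\Phi_R$. The transport term is then $O(1/R)$, since $|\Phi_R'|\le C/R$ and $u^2,v^2\in L^1$, and Section~\ref{sec:weighted} bounds the source by $C_*\log R\int|w|\Phi_R+O(1/R)$. Sections~\ref{sec:line} and~\ref{sec:gen} prove Theorems~\ref{thm:uniq}--\ref{thm:gen}, and Section~\ref{sec:lip}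 proves Theorem~\ref{thm:lip} by linearizing at $0$.

\section{Standard facts}\label{sec:facts}

\paragraph{The Hilbert transform.} We use three textbook facts.
\begin{itemize}
\item[(H1)] For $g\in L^2$ the limit defining $\mathbf Hg$ exists a.e., and $\mathbf H$ is the Fourier multiplier $-i\operatorname{sign}\xi$. Hence $\mathbf H$ is an isometry, $\mathbf H^2=-I$, and $\mathbf H$ commutes with $\partial_x$. It is antisymmetric: $\int g\,\mathbf Hh=\int\mathbf Hg\,\mathbf H^2h=-\int h\,\mathbf Hg$. In particular $\int g\,\mathbf Hg=0$.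
\item[(H2)] If $g\in L^2$ vanishes outside $Y$, then $\mathbf Hg(x)=\frac1\pi\int_Y\frac{g(y)}{x-y}\,dy$ for a.e.\ $x$ with $\operatorname{dist}(x,Y)>0$, since the truncated integral does not depend on $\varepsilon$ once $\varepsilon<\operatorname{dist}(x,Y)$.
\item[(H3)] Kolmogorov's theorem: there is a constant $C_0$ with $|\{|\mathbf Hg|>\lambda\}|\le C_0\|g\|_{L^1}/\lambda$ for all $g\in L^1\cap L^2$ and $\lambda>0$.
\end{itemize}
Thus $\mathbf H$ satisfies (K1)--(K3) with $\kappa=\max(1,C_0)$. We also use the layer-cake formula $\int|h|\,d\mu=\int_0^\infty\mu(\{|h|>\lambda\})\,d\lambda$ and Chebyshev's inequality $|\{|h|>\lambda\}|\le\|h\|^2/\lambda^2$.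

\paragraph{Measurability.} Let $\Omega=(0,T)\times\mathbb R$. A function $p\in C([0,T];L^2(\mathbb R))$ is the uniform limit in $t$ of functions $p_n$ that are piecewise constant in $t$. These are jointly measurable and form a Cauchy sequence in $L^2(\Omega)$. A subsequence converges a.e.\ in $\Omega$ to the limit $\tilde p\in L^2(\Omega)$, hence for a.e.\ $t$ it converges a.e.\ in $x$, and so $\tilde p(t,\cdot)=p(t)$ for a.e.\ $t$. We identify $p$ with $\tilde p$. If $u\in C([0,T];L^2)$, then $\mathbf H[u]\in C([0,T];L^2)$, so both $u$ and $\mathbf H[u]$ lie in $L^2(\Omega)$.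

\paragraph{Mollifiers and cutoffs.} We fix an even function $0\le\varrho\in C_c^\infty(\mathbb R)$ supported in $[-1,1]$ with integral $1$, and put $\varrho_\delta(s)=\delta^{-1}\varrho(s/\delta)$. We fix $\theta\in C^1_c(\mathbb R)$ with $0\le\theta\le1$ and $\theta=1$ on $[-1,1]$, and put $\theta_n(x)=\theta(x/n)$, so $\theta_n\to1$ pointwise and $|\theta_n'|\le\|\theta'\|_\infty/n$. The letter $\chi$ always denotes a function with $0\le\chi\in C^1_c((0,T))$. The next lemma integrates the distributional inequality $G'\le b$.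

\begin{lemma}\label{lem:mono}
Let $G\in L^\infty(0,T)$ and $b\in L^1(0,T)$ satisfy $\int_0^T(\chi'G+\chi b)\,dt\ge0$ for all $\chi$. Then $G(t)\le G(s)+\int_s^tb\,d\tau$ for all Lebesgue points $s<t$ of $G$ in $(0,T)$. If $G$ is continuous on $[0,T]$, this holds for all $0\le s\le t\le T$.
\end{lemma}

\begin{proof}
Take $\chi_\delta(\tau)=\int_{-\infty}^\tau\big(\varrho_\delta(\sigma-s)-\varrho_\delta(\sigma-t)\big)\,d\sigma$ with $\delta$ small. It rises from $0$ to $1$ near $s$ and returns to $0$ near $t$, so it is admissible, $0\le\chi_\delta\le1$, and $\chi_\delta\to\mathbf 1_{(s,t)}$ a.e. At Lebesgue points $\int\chi_\delta'G\to G(s)-G(t)$, and $\int\chi_\delta b\to\int_s^tb$ by dominated convergence. If $G$ is continuous, every point of $(0,T)$ is a Lebesgue point, and the endpoints follow by continuity.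
\end{proof}

\section{Kruzhkov's inequality and the energy inequality}\label{sec:kruzhkov}

Let $f\in C^1(\mathbb R)$ with $|f'(s)|\le L(1+|s|)$, and let
\[
F(a,b)=\operatorname{sign}(a-b)\,\big(f(a)-f(b)\big)=F(b,a).
\]
The map $b\mapsto F(a,b)$ is continuous, and it is $C^1$ on each side of $a$ with derivative $-\operatorname{sign}(a-b)f'(b)$. Integrating this derivative from $b'$ to $b$, and then taking $b'=a$, we get
\begin{equation}\label{eq:F}
|F(a,b)-F(a,b')|\le L(1+|b|+|b'|)\,|b-b'|,\qquad|F(a,b)|\le L|a-b|+L(|a|+|b|)^2 .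
\end{equation}
For $f(s)=s^2/2$ this holds with $L=1$, and directly from the definition $|F(a,b)|\le\frac12(a^2+b^2)$.

One would like to put $k=v(t,x)$ in the entropy inequality for $u$ and $k=u(t,x)$ in that for $v$, and add. Since $k$ must be constant, one lets $u$ and $v$ depend on independent points $z,z'$ and concentrates the test function on the diagonal $z=z'$. For unbounded functions the delicate term in the limit is $F$, which is not globally Lipschitz. By \eqref{eq:F} its Lipschitz constant grows linearly, and this is exactly what continuity of translations in $L^2$ can absorb.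

\begin{lemma}[Kruzhkov's inequality in $L^2_{\mathrm{loc}}$]\label{lem:kruzhkov}
Let $u,v,g,h\in L^2_{\mathrm{loc}}(\Omega)$. Suppose that
\[
\iint_\Omega\big(|u-k|\varphi_t+F(u,k)\varphi_x+\operatorname{sign}(u-k)\,g\,\varphi\big)\,dx\,dt\ge0
\]
for all $k\in\mathbb R$ and $0\le\varphi\in C^1_c(\Omega)$, and that the same holds with $(v,h)$ in place of $(u,g)$. Then for all $0\le\varphi\in C^1_c(\Omega)$
\begin{equation}\label{eq:kruzhkov}
\iint_\Omega\big(|u-v|\varphi_t+F(u,v)\varphi_x+|g-h|\varphi\big)\,dx\,dt\ge0 .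
\end{equation}
\end{lemma}

\begin{proof}
Write $z=(t,x)$, $z'=(s,y)$, $\varrho^2_\delta(z)=\varrho_\delta(t)\varrho_\delta(x)$, and
\[
\psi(z,z')=\varphi\big(\tfrac{z+z'}2\big)\,\varrho^2_\delta(z-z').
\]
Fix a compact set $Q\subset\Omega$ containing $\operatorname{supp}\varphi$ in its interior, and let $\delta$ be smaller than the distance, in the norm $|\cdot|_\infty$, from $\operatorname{supp}\varphi$ to the complement of $Q$. If $\frac{z+z'}2\in\operatorname{supp}\varphi$ and $|z-z'|_\infty\le\delta$, then $z,z'\in Q$. Hence $\psi$ is supported in $Q\times Q$, and $\psi(\cdot,z')$, $\psi(z,\cdot)$ are admissible test functions.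

\emph{Doubling.} For a.e.\ $z'\in Q$ use the inequality for $u$ with $k=v(z')$ and test function $\psi(\cdot,z')$, and integrate in $z'$. For a.e.\ $z\in Q$ use the inequality for $v$ with $k=u(z)$ and test function $\psi(z,\cdot)$, and integrate in $z$. The integrands are jointly measurable in $(z,z')$. They are integrable on $Q\times Q$, because $\psi$ and its first derivatives are bounded, $u,v,g,h\in L^2(Q)$, and $F$ grows at most quadratically. By Fubini's theorem we may add the two inequalities as integrals over $Q\times Q$. The derivatives of $\varrho^2_\delta(z-z')$ cancel in $(\partial_t+\partial_s)\psi=\varphi_t(\frac{z+z'}2)\varrho^2_\delta$ and $(\partial_x+\partial_y)\psi=\varphi_x(\frac{z+z'}2)\varrho^2_\delta$; this uses the symmetry of $|a-b|$ and $F(a,b)$. The source terms add up to $\operatorname{sign}(u(z)-v(z'))(g(z)-h(z'))\psi\le|g(z)-h(z')|\psi$. Therefore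
\begin{equation}\label{eq:doubled}
\sum_{i=1}^3\iint P_i(z,z')\,\beta_i\big(\tfrac{z+z'}2\big)\,\varrho^2_\delta(z-z')\,dz\,dz'\ge0,
\end{equation}
where $(\beta_1,\beta_2,\beta_3)=(\varphi_t,\varphi_x,\varphi)$ and
\[
P_1=|u(z)-v(z')|,\qquad P_2=F(u(z),v(z')),\qquad P_3=|g(z)-h(z')| .
\]

\emph{The limit $\delta\to0$.} Only values on $Q$ enter \eqref{eq:doubled} and \eqref{eq:kruzhkov}, so we redefine $u,v,g,h$ to be $0$ outside $Q$; they then lie in $L^2(\mathbb R^2)$. For $p\in L^2(\mathbb R^2)$ let $\omega_p(\delta)=\sup_{|\zeta|_\infty\le\delta}\|p(\cdot+\zeta)-p\|_{L^2(\mathbb R^2)}$, which tends to $0$ with $\delta$. Let $N$ bound the $|\beta_i|$, and let $m(\delta)\to0$ bound $|\beta_i(z+\zeta/2)-\beta_i(z)|$ for $|\zeta|_\infty\le\delta$. Substituting $z'=z+\zeta$, the $i$th term of \eqref{eq:doubled} is the average, with respect to the probability density $\varrho^2_\delta(\zeta)$, of $\int P_i(z,z+\zeta)\beta_i(z+\zeta/2)\,dz$. For $|\zeta|_\infty\le\delta$ this integral differs from $\int P_i(z,z)\beta_i(z)\,dz$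 by at most
\[
N\int_Q|P_i(z,z+\zeta)-P_i(z,z)|\,dz+m(\delta)\int_Q|P_i(z,z)|\,dz .
\]
The second summand tends to $0$. By the triangle and Cauchy--Schwarz inequalities the first is at most $N|Q|^{1/2}\omega_v(\delta)$ for $i=1$ and $N|Q|^{1/2}\omega_h(\delta)$ for $i=3$. For $i=2$, by \eqref{eq:F} it is at most
\[
NL\int_Q\big(1+|v(z+\zeta)|+|v(z)|\big)\,|v(z+\zeta)-v(z)|\,dz\le NL\big(|Q|^{1/2}+2\|v\|_{L^2(\mathbb R^2)}\big)\,\omega_v(\delta).
\]
So \eqref{eq:doubled} converges to \eqref{eq:kruzhkov}.
\end{proof}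

The next lemma bounds the solutions by their data. Theorem~\ref{thm:uniq} could do without it, since continuous curves in $L^2$ are bounded on $[0,T]$; it makes the constant $A$ in Theorem~\ref{thm:stab} depend on the data only, and it is used in Theorem~\ref{thm:lip}. The entropy $u^2$ has a cubic flux, which need not be locally integrable for $u\in L^2$. We therefore average the entropies $|u-k|$ over $|k|\le N$ only, which gives a truncation of $u^2$ with a quadratic flux.

\begin{lemma}[Energy inequality]\label{lem:energy}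
Every entropy weak solution of \eqref{eq:BH} satisfies $\|u(t)\|\le\|u(s)\|$ for $0\le s\le t\le T$.
\end{lemma}

\begin{proof}
Let $f(s)=s^2/2$ and $N>0$. Define $\eta_N(a)=a^2$ for $|a|\le N$ and $\eta_N(a)=2N|a|-N^2$ for $|a|>N$. Then $\eta_N\in C^1$, $0\le\eta_N(a)\le a^2$, $|\eta_N'(a)|\le\min(2|a|,2N)$, and direct integration gives
\[
\int_{-N}^N|a-k|\,dk=N^2+\eta_N(a),\qquad\int_{-N}^N\operatorname{sign}(a-k)\,dk=\eta_N'(a).
\]
Let $q_N(a)=\int_{-N}^NF(a,k)\,dk$. Since $F(0,k)=\operatorname{sign}(k)k^2/2$ is odd, $q_N(0)=0$. Since $F(a,k)-F(0,k)=\int_0^a\operatorname{sign}(s-k)\,s\,ds$, Fubini's theorem gives $q_N(a)=\int_0^as\,\eta_N'(s)\,ds$, so $|q_N(a)|\le Na^2$.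

Integrate \eqref{eq:entropy} over $k\in[-N,N]$. The constant $N^2$ drops out because $\iint\varphi_t=0$, and we obtain $\iint(\eta_N(u)\varphi_t+q_N(u)\varphi_x+\eta_N'(u)\mathbf H[u]\varphi)\ge0$. Take $\varphi=\chi(t)\theta_n(x)$ and let $n\to\infty$. The flux term is at most $\|\chi\|_\infty\|\theta'\|_\infty N\|u\|^2_{L^2(\Omega)}/n$, and the other terms are dominated by multiples of $u^2$ and $|u||\mathbf H[u]|$. Hence $\int(\chi'G_N+\chi b_N)\,dt\ge0$ with
\[
G_N(t)=\int\eta_N(u(t))\,dx,\qquad b_N(t)=\int\eta_N'(u(t))\,\mathbf H[u(t)]\,dx .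
\]
The function $G_N$ is continuous on $[0,T]$, because $|\eta_N(a)-\eta_N(b)|\le2(|a|+|b|)|a-b|$ and $u\in C([0,T];L^2)$. Lemma~\ref{lem:mono} gives $G_N(t)\le G_N(s)+\int_s^tb_N$. As $N\to\infty$, dominated convergence gives $G_N(t)\to\|u(t)\|^2$ and $\int_s^tb_N\to\int_s^t\!\int2u\,\mathbf H[u]\,dx\,d\tau$, which is $0$ by (H1).
\end{proof}

\section{The periodic case: logarithmic loss and a moving scale}\label{sec:periodic}

Let $\mathbb T=\mathbb R/2\pi\mathbb Z$, and let $\mathbf H_{\mathbb T}$ be the periodic Hilbert transform, which multiplies the Fourier mode $e^{inx}$ by $-i\operatorname{sign}n$. In this section $\|\cdot\|_p$ is the norm of $L^p(\mathbb T)$. We use that $\|\mathbf H_{\mathbb T}g\|_2\le\|g\|_2$, and Kolmogorov's theorem on $\mathbb T$: $|\{x\in\mathbb T:|\mathbf H_{\mathbb T}g|>\lambda\}|\le C_{\mathbb T}\|g\|_1/\lambda$. A periodic entropy solution is a function $u\in C([0,T];L^2(\mathbb T))$ that satisfies \eqref{eq:entropy} with $\mathbf H_{\mathbb T}$, for periodic test functions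 and $x$ integrated over one period. Regarded as a periodic function on $\mathbb R$, it satisfies \eqref{eq:entropy} for all $0\le\varphi\in C_c^1(\Omega)$: apply the definition to $\sum_m\varphi(t,x+2\pi m)$.

\begin{proposition}\label{prop:periodic}
Two periodic entropy solutions $u,v$ on $[0,T]$ with the same datum coincide.
\end{proposition}

This removes the bounded-variation assumption from statement (b) of the introduction. The proof has three steps, which reappear on the line.

\paragraph{Step 1: the $L^1$ inequality.} Let $w=u-v$ and $E(t)=\|w(t)\|_1$, a continuous function with $E(0)=0$. Apply Lemma~\ref{lem:kruzhkov} with $\varphi=\chi(t)\vartheta(x)$, where $\vartheta=\mathbf 1_{[0,2\pi)}*\varrho$ satisfies $\sum_m\vartheta(x+2\pi m)=1$. For periodic $p$ we have $\int_{\mathbb R}p\,\vartheta=\int_{\mathbb T}p$ and $\int_{\mathbb R}p\,\vartheta'=0$. The transport term disappears, and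
\begin{equation}\label{eq:perE}
\int_0^T\big(\chi'E+\chi\,\|\mathbf H_{\mathbb T}w\|_1\big)\,dt\ge0,\qquad\text{that is, }E'\le\|\mathbf H_{\mathbb T}w\|_1 .
\end{equation}

\paragraph{Step 2: the logarithmic bound.} The weak-type bound $C_{\mathbb T}\|g\|_1/\lambda$ is not integrable in $\lambda$ at $0$ or at $\infty$, but only logarithmically so. At small $\lambda$ we replace it by the total measure $2\pi$, and at large $\lambda$ by Chebyshev's bound $\|g\|_2^2/\lambda^2$. For $R>1$ and $g\ne0$, splitting the layer-cake integral at $\lambda_0=\|g\|_2/R$ and $\lambda_1=\|g\|_2R$ gives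
\begin{equation}\label{eq:perlog}
\|\mathbf H_{\mathbb T}g\|_1\le2\pi\lambda_0+C_{\mathbb T}\|g\|_1\log\frac{\lambda_1}{\lambda_0}+\frac{\|g\|_2^2}{\lambda_1}=2C_{\mathbb T}\log R\,\|g\|_1+\frac{(2\pi+1)\|g\|_2}{R}.
\end{equation}
With $C=2C_{\mathbb T}$ and $A'=(2\pi+1)\sup_{[0,T]}\|w\|_2$, we obtain from \eqref{eq:perE}
\begin{equation}\label{eq:ode}
E'\le C(\log R)\,E+A'/R,
\end{equation}
where $R>1$ is free and may depend continuously on $t$.

\paragraph{Step 3: the choice of $R$.} For constant $R$, Gronwall's lemma gives $E(t)\le A't\,R^{Ct-1}$. This tends to $0$ as $R\to\infty$ when $t<1/C$; one could then restart at a time before $1/C$, but for a stability estimate it is better to treat $[0,T]$ at once. The choice $R=1/E$ turns \eqref{eq:ode} formally into $E'\le CE\log(1/E)+A'E$. The equation $y'=Cy\log(1/y)$ has the solutions $y(t)=y_0^{\,e^{-Ct}}$, which tend to $0$ uniformly on $[0,T]$ as $y_0\to0$. On the line $E$ itself will depend on $R$, so we do not tie $R$ to $E$; we prescribe $R=1/y$ in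 advance. The same function $R$ is then the integrating factor of \eqref{eq:ode}.

\begin{lemma}[Moving scale]\label{lem:scale}
Let $C>0$, $A\ge0$, $\rho>1$ and $R(t)=\rho^{\,e^{-Ct}}$. Let $E\in L^\infty(0,T)$ satisfy
\[
\int_0^T\Big(\chi'E+\chi\Big(C(\log R)\,E+\frac AR\Big)\Big)\,dt\ge0\qquad\text{for all }\chi .
\]
Then $G(t)=E(t)R(t)-At$ satisfies $G(t)\le G(s)$ for all Lebesgue points $s<t$ of $G$. If $E$ is continuous on $[0,T]$, then $E(t)\le(\rho E(0)+At)\,\rho^{-e^{-Ct}}$ for all $t\in[0,T]$.
\end{lemma}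

\begin{proof}
From $\log R=e^{-Ct}\log\rho$ we get $R'=-C(\log R)R$. Use the hypothesis with $\chi R$, which is again admissible. Since $(\chi R)'=\chi'R-\chi\,C(\log R)R$, the logarithmic terms cancel, and $0\le\int\chi'ER+A\int\chi=\int\chi'G$, where we used $\int\chi=-\int\chi'(t)\,t\,dt$. Lemma~\ref{lem:mono} with $b=0$ gives the first claim, and $G(t)\le G(0)=\rho E(0)$ when $E$ is continuous.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:periodic}]
Insert \eqref{eq:perlog}, with $g=w(t)$ and $R=R(t)=\rho^{\,e^{-Ct}}>1$, into \eqref{eq:perE}. Lemma~\ref{lem:scale} gives $E(t)\le A't\,\rho^{-e^{-Ct}}$ for every $\rho>1$. Let $\rho\to\infty$.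
\end{proof}

\section{A weighted logarithmic bound on the line}\label{sec:weighted}

\subsection{The choice of the weight}

On the line $w(t)$ is only in $L^2$ and need not be integrable, and Step~2 used that $\mathbb T$ has finite measure. So $E$ must be localized at a scale $R$. A sharp cutoff does not work, because $\mathbf H$ is nonlocal. For $g=R^{-1/2}\mathbf 1_{[2R,3R]}$ we have $\|g\|=1$ and $\int_{|x|<R}|g|=0$, but by (H2) $|\mathbf Hg|\ge R^{-1/2}/(4\pi)$ on $|x|<R$, so $\int_{|x|<R}|\mathbf Hg|\ge R^{1/2}/(2\pi)$ is not small. The weight has to see distant mass in proportion to its influence through the kernel $1/|x-y|$.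

Consider a weight comparable to $(1+|x|)^{-\alpha}$ at scale $R=1$. To integrate $L^2$ functions against it we want it in $L^2$, that is, $\alpha>\frac12$. It must also decay no faster than the kernel: for $g=\mathbf 1_{[m,m+1]}$ with $m\geq 2$ we have $|\mathbf Hg|\ge\frac1{\pi(m+2)}$ on $|x|<1$, while the weighted mass of $g$ is of order $m^{-\alpha}$, so a weighted weak-type bound as in Lemma~\ref{lem:weak} is false for $\alpha>1$. We take $\alpha=\frac34$. The properties of $\Phi$ that we use are
\begin{equation}\label{eq:Phi}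
\begin{gathered}
0<\Phi_R\le1,\qquad\Phi_R(x)\le(|x|/R)^{-3/4},\qquad\Phi_R\ge2^{-3/8}\ \text{ on }|x|<R,\\
\|\Phi_R\|=R^{1/2}\|\Phi\|,\qquad y\,\Phi'(y)\le0,\qquad|\Phi_R'|\le\tfrac3{8R}\,\Phi_R,
\end{gathered}
\end{equation}
and that $R\mapsto\Phi_R(x)$ is nondecreasing. The derivative bounds follow from $\Phi'(y)=-\frac34\frac y{1+y^2}\Phi(y)$ and $\frac{|y|}{1+y^2}\le\frac12$.

\subsection{The weighted weak-type inequality}

On a dyadic annulus the weight is constant up to a fixed factor. There the part of $g$ near the annulus is handled by the unweighted bound (K2), and the part far from it by the size of the kernel (K3).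

\begin{lemma}\label{lem:weak}
Let $K$ be a linear operator on $L^2(\mathbb R)$ satisfying \textup{(K2)} and \textup{(K3)}, and let $C_1=270\kappa$. For all $R>0$, $\lambda>0$ and $g\in L^2$,
\[
\int_{\{|Kg|>\lambda\}}\Phi_R\,dx\le\frac{C_1}\lambda\int|g|\,\Phi_R\,dx .
\]
\end{lemma}

\begin{proof}
\emph{Reduction to $R=1$.} Let $D_Rp(x)=p(x/R)$ and $\tilde K=D_R^{-1}KD_R$, so $\tilde Kp(x)=(KD_Rp)(Rx)$. Then $\tilde K$ satisfies (K2) and (K3) with the same $\kappa$:
\[
|\{|\tilde Kp|>\lambda\}|=\frac{|\{|KD_Rp|>\lambda\}|}R\le\frac{\kappa\|D_Rp\|_{L^1}}{R\lambda}=\frac{\kappa\|p\|_{L^1}}\lambda,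
\]
and off the support $|\tilde Kp(x)|\le\kappa\int\frac{|p(y/R)|}{|Rx-y|}\,dy=\kappa\int\frac{|p(y)|}{|x-y|}\,dy$. With $p=D_R^{-1}g$ we have $\tilde Kp(x)=Kg(Rx)$, and the claim for $(K,g,R)$ is $R$ times the claim for $(\tilde K,p,1)$. So let $R=1$.

\emph{Annuli.} Let $I_0=\{|x|<1\}$, $I_j=\{2^{j-1}\le|x|<2^j\}$ for $j\ge1$, $I_{-1}=\emptyset$, and $I_j^*=I_{j-1}\cup I_j\cup I_{j+1}$. Put $a_k=\int_{I_k}|g|$ and $\Sigma=\sum_{k\ge0}a_k2^{-3k/4}$. On $I_j$ we have $1+x^2\le2\cdot2^{2j}$; also $\Phi\le|x|^{-3/4}\le2^{3/4}2^{-3j/4}$ if $j\ge1$, and $\Phi\le1$ if $j=0$. Hence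
\begin{equation}\label{eq:annuli}
2^{-3/8}\,2^{-3j/4}\le\Phi\le2\cdot2^{-3j/4}\quad\text{on }I_j,
\end{equation}
and $\Sigma\le2^{3/8}\int|g|\Phi<\infty$. By linearity $Kg=K(g\mathbf 1_{I_j^*})+\gamma$ a.e.\ on $I_j$, where $\gamma$ is the function on $\mathbb R$ that equals $K(g\mathbf 1_{\mathbb R\setminus I_j^*})$ on $I_j$ for each $j\ge0$.

\emph{The far part.} Let $x\in I_j$ and $y\in I_k$ with $|k-j|\ge2$. If $k\le j-2$, then $|y|<2^{j-2}$ and $|x|\ge2^{j-1}$, so $|x-y|\ge2^{j-2}$. If $k\ge j+2$, then $|y|\ge2^{k-1}$ and $|x|<2^{k-2}$, so $|x-y|\ge2^{k-2}$. In particular $\operatorname{dist}(I_j,\mathbb R\setminus I_j^*)>0$, and (K3) gives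
\[
|\gamma(x)|\le4\kappa\Big(2^{-j}\sum_{0\le k\le j-2}a_k+\sum_{k\ge j+2}2^{-k}a_k\Big)\qquad\text{for a.e. }x\in I_j .
\]
By \eqref{eq:annuli} and $|I_j|\le2^{j+1}$ we have $\int_{I_j}\Phi\le4\cdot2^{j/4}$. Exchanging the order of summation,
\[
\int|\gamma|\Phi\le16\kappa\sum_{k\ge0}a_k\Big(\sum_{j\ge k+2}2^{-3j/4}+2^{-k}\sum_{0\le j\le k-2}2^{j/4}\Big).
\]
The first geometric sum equals $\frac{2^{-3/2}}{1-2^{-3/4}}2^{-3k/4}\le2^{-3k/4}$. The second is at most $\frac{2^{-1/2}}{1-2^{-1/4}}2^{k/4}\le5\cdot2^{k/4}$; it is dominated by its last term because $\alpha=\frac34<1$. Thus $\int|\gamma|\Phi\le96\kappa\Sigma$.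

\emph{The near part.} The function $g\mathbf 1_{I_j^*}$ is in $L^1\cap L^2$, so by \eqref{eq:annuli} and (K2)
\[
\sum_{j\ge0}\int_{I_j\cap\{|K(g\mathbf 1_{I_j^*})|>\lambda/2\}}\Phi\le\sum_{j\ge0}2\cdot2^{-3j/4}\,\frac{2\kappa}\lambda\,(a_{j-1}+a_j+a_{j+1})\le\frac{16\kappa}\lambda\,\Sigma,
\]
since $a_k$ appears with total factor at most $(2^{-3/4}+1+2^{3/4})2^{-3k/4}\le4\cdot2^{-3k/4}$.

Where $|Kg|>\lambda$, one of the two parts exceeds $\lambda/2$, and $\int_{\{|\gamma|>\lambda/2\}}\Phi\le\frac2\lambda\int|\gamma|\Phi$. Altogether the left side of the lemma is at most $(192+16)\kappa\Sigma/\lambda$, and $208\cdot2^{3/8}\le270$.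
\end{proof}

\subsection{The logarithmic bound}

We now repeat Step~2 of Section~\ref{sec:periodic} for the measure $\Phi_R\,dx$. Its total mass is infinite, so we first remove a tail by the Cauchy--Schwarz inequality; this is where $\Phi\in L^2$ is used. The remaining region has mass polynomial in $R$, and powers of $R$ only change the constant in front of $\log R$.

\begin{lemma}\label{lem:log}
Let $K$ satisfy \textup{(K1)--(K3)}, let $\beta\le\kappa$ be its operator norm on $L^2$, and let $C_1=270\kappa$. For all $R\ge2$ and $g\in L^2$,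
\[
\int|Kg|\,\Phi_R\,dx\le\frac92\,C_1\log R\int|g|\,\Phi_R\,dx+\frac{(8+2\beta+\beta^2)\,\|g\|}R .
\]
For $K=\mathbf H$ the last term is $11\|g\|/R$.
\end{lemma}

\begin{proof}
Let $g\ne0$. The radius $R^7$ is chosen so that the tail of $\Phi_R$ has $L^2$ norm of order $1/R$: by \eqref{eq:Phi},
\[
\int_{|x|>R^7}|Kg|\Phi_R\le\beta\|g\|\Big(2R\int_{R^6}^\infty y^{-3/2}\,dy\Big)^{1/2}=\beta\|g\|\,(4R\cdot R^{-3})^{1/2}=\frac{2\beta\|g\|}R .
\]
Let $B=\{|x|\le R^7\}$ and $d\mu=\Phi_R\,dx$. Then $\mu(B)\le2R\int_0^{R^6}y^{-3/4}\,dy=8R^{5/2}$. Put $\lambda_0=\|g\|R^{-7/2}$ and $\lambda_1=\|g\|R$, and split $\int_B|Kg|\,d\mu=\int_0^\infty\mu(B\cap\{|Kg|>\lambda\})\,d\lambda$ into three ranges. For $\lambda<\lambda_0$ the integrand is at most $\mu(B)$, which contributes $8R^{5/2}\lambda_0=8\|g\|/R$. For $\lambda_0<\lambda<\lambda_1$ Lemma~\ref{lem:weak} contributes $C_1\log(\lambda_1/\lambda_0)\int|g|\Phi_R$, and $\lambda_1/\lambda_0=R^{9/2}$. For $\lambda>\lambda_1$, $\Phi_R\le1$ and Chebyshev's inequality bound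 the integrand by $\beta^2\|g\|^2/\lambda^2$, which contributes $\beta^2\|g\|^2/\lambda_1=\beta^2\|g\|/R$.
\end{proof}

\begin{remark}
The factor $\log R$ cannot be lowered. For $g=\mathbf 1_{[0,1]}$ we have $\int|g|\Phi_R\le1$ and $\|g\|/R=1/R$, while \eqref{eq:log} and \eqref{eq:Phi} give $\int|\mathbf Hg|\Phi_R\ge2^{-3/8}\pi^{-1}\log R$.
\end{remark}

\section{Stability and uniqueness on the line}\label{sec:line}

We test Kruzhkov's inequality with the weight $\Phi_{R(t)}$. Two terms appear that were absent on the circle: the transport term, and the time derivative of the weight. The second has a favorable sign exactly because the scale selected by Lemma~\ref{lem:scale} decreases: the weight gives up territory as time passes, like a shrinking domain of dependence.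

\begin{lemma}\label{lem:weightedK}
In the situation of Lemma~\ref{lem:kruzhkov} assume $u,v,g,h\in L^2(\Omega)$. Let $R\in C^1([0,T])$ be positive and nonincreasing, and let $E(t)=\int|u-v|(t,x)\,\Phi_{R(t)}(x)\,dx$. Then for all $\chi$
\[
\int_0^T\chi'E\,dt+\int_0^T\chi\Big(\int|F(u,v)|\,|\Phi_{R(t)}'|\,dx+\int|g-h|\,\Phi_{R(t)}\,dx\Big)dt\ge0 .
\]
\end{lemma}

\begin{proof}
Let $w=u-v$ and use \eqref{eq:kruzhkov} with $\varphi=\chi(t)\Phi_{R(t)}(x)\theta_n(x)$. Then
\[
\varphi_t=\chi'\Phi_R\theta_n+\chi\theta_n\,\partial_t\Phi_{R(t)},\qquad\varphi_x=\chi\Phi_R'\theta_n+\chi\Phi_R\theta_n' .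
\]
With $y=x/R$ we have $\partial_t\Phi_{R(t)}(x)=-\frac{R'}R\,y\,\Phi'(y)\le0$, because $R'\le0$ and $y\Phi'(y)\le0$. So the term $|w|\chi\theta_n\partial_t\Phi_{R(t)}$ is nonpositive, and the inequality persists if we drop it. Now let $n\to\infty$. Since $\Phi_{R(t)}\le\Phi_{R(0)}\in L^2(\Omega)$, the functions $|w|\Phi_R$ and $|g-h|\Phi_R$ are integrable on $\Omega$, and so is $|F(u,v)|\Phi_R\le L|w|\Phi_R+L(|u|+|v|)^2$ by \eqref{eq:F}. The term with $\theta_n'$ is therefore $O(1/n)$. The others converge by dominated convergence, using $|\Phi_R'|\le\frac3{8R(T)}\Phi_R$.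
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:stab}]
Let $C_*=\frac92C_1$, with $C_1=270\max(1,C_0)$ the constant of Lemma~\ref{lem:weak} for $\mathbf H$. The function $R(t)=\rho^{\,e^{-C_*t}}$ is smooth and decreasing, and $\log R(t)\ge e^{-C_*T}\log\rho\ge\log2$; the lower bound on $\rho$ serves only to ensure $R\ge2$ on $[0,T]$. Let $w=u-v$ and let $E$ be as in Lemma~\ref{lem:weightedK}, with $f(s)=s^2/2$, $g=\mathbf H[u]$, $h=\mathbf H[v]$, so that $g-h=\mathbf H[w]$.

The function $E$ is continuous on $[0,T]$: it is the scalar product of $|w(t)|$ and $\Phi_{R(t)}$, and both depend continuously on $t$ in $L^2$, the latter by dominated convergence with $\Phi_{R(t)}\le\Phi_\rho$. By Lemma~\ref{lem:energy}, $\|u(t)\|,\|v(t)\|\le M$. From $|F(u,v)|\le\frac12(u^2+v^2)$ and $|\Phi_R'|\le\frac3{8R}$,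
\[
\int|F(u,v)|\,|\Phi_R'|\,dx\le\frac3{16R}\big(\|u\|^2+\|v\|^2\big)\le\frac{M^2}R,
\]
and from Lemma~\ref{lem:log} with $\|w\|\le2M$,
\[
\int|\mathbf H[w]|\,\Phi_R\,dx\le C_*(\log R)\,E+\frac{22M}R .
\]
So Lemma~\ref{lem:weightedK} yields the hypothesis of Lemma~\ref{lem:scale} with $C=C_*$ and $A=M^2+22M$, and the conclusion of that lemma is \eqref{eq:stab}.

For (A) and (B), recall $\Phi_{R(t)}\ge2^{-3/8}$ on $|x|<R(t)$. In case (A) take $\rho=\varepsilon^{-2/3}\ge2^{e^{C_*T}}$; then $R(t)=r(t)$ and $\rho E(0)\le\rho\,\|\Phi_\rho\|\,\varepsilon=\rho^{3/2}\|\Phi\|\varepsilon=\|\Phi\|$. In case (B) take $\rho=1/\delta\ge2^{e^{C_*T}}$; then $R(t)=r(t)$ and $\rho E(0)\le\rho\delta=1$.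
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:uniq}]
Let $\bar u=\bar v$. Since $R(t)\ge2$, we have $\Phi_{R(t)}\ge\Phi_2$, and \eqref{eq:stab} gives, for each $t\in[0,T]$ and every $\rho\ge2^{e^{C_*T}}$,
\[
\int|u-v|(t,x)\,\Phi_2(x)\,dx\le AT\,\rho^{-e^{-C_*T}} .
\]
The left side does not depend on $\rho$ and the right side tends to $0$ as $\rho\to\infty$. As $\Phi_2>0$, $u(t)=v(t)$ in $L^2$ for every $t\in[0,T]$.
\end{proof}

\section{General fluxes and sources}\label{sec:gen}

Two things change in the setting of Theorem~\ref{thm:gen}. The flux $F(u,v)$ has a part linear in $|u-v|$, which need not be integrable and is absorbed into $E$. And $E$ is no longer continuous, so the initial time needs an argument.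

\begin{proof}[Proof of Theorem~\ref{thm:gen}]
Let $M$ satisfy $\|u(t)\|,\|v(t)\|\le M$ for a.e.\ $t$, and let $w=u-v$. The functions $g=K_t[u]$ and $h=K_t[v]$ are measurable by hypothesis and lie in $L^2(\Omega)$ by (K1), and $g-h=K_t[w]$ by linearity. Put
\[
C=\tfrac38L+\tfrac92\cdot270\kappa,\qquad A=\tfrac32LM^2+2M(8+2\kappa+\kappa^2),
\]
fix $\rho\ge2^{e^{CT}}$, and let $R(t)=\rho^{\,e^{-Ct}}\ge2$. Let $E$ be as in Lemma~\ref{lem:weightedK}; it is measurable and $E\le2M\|\Phi_\rho\|$ a.e. By \eqref{eq:F} and \eqref{eq:Phi}, for a.e.\ $t$,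
\[
\int|F(u,v)|\,|\Phi_R'|\,dx\le\frac{3L}{8R}E+\frac{3L}{8R}\int(|u|+|v|)^2dx\le\frac38L(\log R)E+\frac{3LM^2}{2R},
\]
because $1/R\le\frac12\le\log R$ for $R\ge2$. Lemma~\ref{lem:log} applies to $K_t$ for a.e.\ $t$ and bounds $\int|K_t[w]|\Phi_R$ by $\frac92\cdot270\kappa(\log R)E+2M(8+2\kappa+\kappa^2)/R$. By Lemmas~\ref{lem:weightedK} and~\ref{lem:scale}, $G=ER-At$ satisfies $G(t)\le G(s)\le\rho E(s)$ for Lebesgue points $s<t$ of $G$.

For every integer $r\ge1$ and a.e.\ $s$,
\[
E(s)\le\int_{|x|<r}|u(s)-\bar u|\,dx+\int_{|x|<r}|v(s)-\bar u|\,dx+2M\,\|\Phi_\rho\mathbf 1_{\{|x|\ge r\}}\| .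
\]
Fix a Lebesgue point $t$ and let $s\to0$ through Lebesgue points outside the null set associated with $r$. The initial condition gives $G(t)\le2M\rho\,\|\Phi_\rho\mathbf 1_{\{|x|\ge r\}}\|$, and $r\to\infty$ gives $G(t)\le0$. Hence $\int|w(t)|\Phi_2\,dx\le E(t)\le AT\rho^{-e^{-CT}}$ for a.e.\ $t$. Applying this along a sequence $\rho\to\infty$, which excludes only a countable union of null sets, we get $w(t)=0$ for a.e.\ $t$.
\end{proof}

\begin{remark}
Condition (K1) controls the tail and the large levels in Lemma~\ref{lem:log}, (K2) the near part and (K3) the far part in Lemma~\ref{lem:weak}. Linearity is used to write $K_t[u]-K_t[v]=K_t[w]$ and to split $w$ into near and far parts. A Lipschitz map $G$ on $L^2$ satisfies only the analog $\|G[u]-G[v]\|\le\kappa\|u-v\|$ of (K1), and by statement (c) of the introduction that is not enough. The growth condition on $f'$ makes $f(u)$ locally integrable for $u\in L^2$ and gives \eqref{eq:F}.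
\end{remark}

\section{Failure of Lipschitz dependence}\label{sec:lip}

The value $S_t\bar u=u(t)$ does not depend on the interval $[0,T]\ni t$, since the restriction of an entropy weak solution to a shorter interval $[0,T']$ is again one. Likewise the restriction to $[s,T]$, shifted in time, is an entropy weak solution, and Theorem~\ref{thm:uniq} gives $S_{t+s}=S_tS_s$. Lemma~\ref{lem:energy} gives $S_t0=0$.

For data $\varepsilon a$ with $\varepsilon\to0$ the quadratic term is of order $\varepsilon^2$, so $S_t(\varepsilon a)/\varepsilon$ should approach the linear flow $\cos t\,a+\sin t\,\mathbf Ha$, which is unbounded on $L^1$ by \eqref{eq:log} unless $\sin t=0$. The quadratic term contains a derivative and is small only in a weak sense. This suffices, because a lower bound for an $L^1$ norm is obtained by testing against smooth functions.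

\begin{lemma}[Weak form]\label{lem:weakform}
An entropy weak solution satisfies $\iint_\Omega\big(u\varphi_t+\frac{u^2}2\varphi_x+\mathbf H[u]\varphi\big)\,dx\,dt=0$ for all $\varphi\in C^1_c(\Omega)$.
\end{lemma}

\begin{proof}
Call the integral $J(\varphi)$ and let first $\varphi\ge0$. For $k<0$,
\[
|u-k|=(u-k)+2(k-u)^+,\qquad\operatorname{sign}(u-k)\tfrac{u^2-k^2}2=\tfrac{u^2-k^2}2+r_k,
\]
with $(k-u)^+\le|u|\mathbf 1_{\{u\le k\}}$ and $|r_k|\le u^2\mathbf 1_{\{u\le k\}}$, since $u\le k<0$ implies $0\le u^2-k^2\le u^2$. The constants $k$ and $k^2/2$ integrate to $0$ against $\varphi_t$ and $\varphi_x$. As $k\to-\infty$, $\mathbf 1_{\{u\le k\}}\to0$ and $\operatorname{sign}(u-k)\to1$ a.e., so by dominated convergence the left side of \eqref{eq:entropy} tends to $J(\varphi)$, and $J(\varphi)\ge0$. For $k>0$ we have $|u-k|=-(u-k)+2(u-k)^+$ and $\operatorname{sign}(u-k)\frac{u^2-k^2}2=-\frac{u^2-k^2}2+\tilde r_k$, with $(u-k)^+\le|u|\mathbf 1_{\{u\ge k\}}$ and $|\tilde r_k|\le u^2\mathbf 1_{\{u\ge k\}}$,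 and $k\to+\infty$ gives $-J(\varphi)\ge0$. A general $\varphi$ is the difference $(\varphi+c\zeta)-c\zeta$ of two nonnegative test functions, where $0\le\zeta\in C_c^1(\Omega)$, $\zeta\ge1$ on $\operatorname{supp}\varphi$, and $c=\max|\varphi|$.
\end{proof}

\begin{lemma}[Duhamel's formula]\label{lem:duhamel}
Let $u$ be an entropy weak solution on $[0,t]$ with datum $\bar u$, and let $\psi\in C_c^\infty(\mathbb R)$. Then
\[
\Big|\int u(t)\,\psi\,dx-\int(\cos t\,\bar u+\sin t\,\mathbf H\bar u)\,\psi\,dx\Big|\le\frac t2\,\|\bar u\|^2\big(\|\psi'\|_\infty+\|\mathbf H\psi'\|_\infty\big).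
\]
\end{lemma}

\begin{proof}
We transport $\psi$ backward so that the linear terms cancel. Let $\Psi(s,\cdot)=\cos(t-s)\,\psi-\sin(t-s)\,\mathbf H\psi$. Then $\Psi(t)=\psi$ and, by $\mathbf H^2=-I$,
\[
\partial_s\Psi=\sin(t-s)\,\psi+\cos(t-s)\,\mathbf H\psi=\mathbf H\Psi .
\]
Since $\mathbf H$ commutes with $\partial_x$, all derivatives of $\mathbf H\psi$ are in $L^2$. A function with $p,p'\in L^2(\mathbb R)$ is continuous and bounded, so $\mathbf H\psi$ is smooth with all derivatives in $L^2\cap L^\infty$. Apply Lemma~\ref{lem:weakform} to $\chi(s)\theta_n(x)\Psi(s,x)$ with $0\le\chi\in C^1_c((0,t))$, and let $n\to\infty$. The term with $\theta_n'$ is $O(1/n)$ because $u^2\Psi$ is integrable, and the others converge by dominated convergence. By antisymmetry $\int(u\,\mathbf H\Psi+\mathbf H[u]\,\Psi)\,dx=0$, so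
\[
\int_0^t(\chi'G+\chi b)\,ds=0,\qquad G(s)=\int u\Psi\,dx,\qquad b(s)=\frac12\int u^2\,\Psi_x\,dx .
\]
The function $G$ is continuous on $[0,t]$. Lemma~\ref{lem:mono}, applied to $(G,b)$ and to $(-G,-b)$, gives $G(t)=G(0)+\int_0^tb$. By antisymmetry $G(0)=\int(\cos t\,\bar u+\sin t\,\mathbf H\bar u)\psi\,dx$, and $|b(s)|\le\frac12\|\bar u\|^2(\|\psi'\|_\infty+\|\mathbf H\psi'\|_\infty)$ by Lemma~\ref{lem:energy}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lip}]
Let $n>1/r'$ and $a_n=n\mathbf 1_{[0,1/n]}$, so $\|a_n\|_{L^1}=1$ and $\|a_n\|^2=n$. Take $\bar u=\varepsilon a_n$ with $0<\varepsilon\le r/\sqrt n$; it belongs to the class over which the supremum is taken, and $\|\bar u\|_{L^1}=\varepsilon$. Let $\psi\in C_c^\infty((-r',r'))$ with $|\psi|\le1$. Dividing the inequality of Lemma~\ref{lem:duhamel} by $\varepsilon$, we get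
\[
\frac{\|S_t(\varepsilon a_n)\|_{L^1(-r',r')}}\varepsilon\ge\int p_n\psi\,dx-\frac{\varepsilon tn}2\big(\|\psi'\|_\infty+\|\mathbf H\psi'\|_\infty\big),\qquad p_n=\cos t\,a_n+\sin t\,\mathbf Ha_n .
\]
Let $\varepsilon\to0$ with $n$ and $\psi$ fixed: the supremum in the theorem is at least $\int p_n\psi$. The supremum of $\int p_n\psi$ over all such $\psi$ is $\|p_n\|_{L^1(-r',r')}$, as one sees by mollifying $\operatorname{sign}(p_n)\mathbf 1_{\{|x|<r''\}}$ and letting $r''\uparrow r'$. Finally, by \eqref{eq:log} with $\ell=1/n$,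
\[
\|p_n\|_{L^1(-r',r')}\ge|\sin t|\,\|\mathbf Ha_n\|_{L^1(-r',r')}-1\ge\frac{|\sin t|}\pi\log(nr')-1,
\]
which tends to $\infty$ with $n$ because $\sin t\ne0$.
\end{proof}

For $t\in\pi\mathbb Z$ the linear flow is $\pm I$, and this argument gives no information.

\begin{thebibliography}{9}

\bibitem{BH}
\emph{Global Existence of Weak Solutions for the Burgers-Hilbert Equation},
\texttt{https://www.math.ntnu.no/conservation/2014/004.pdf}

\end{thebibliography}
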